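# Sums of at most three vectors: two-colorings in dimension $\aleph_\omega$

## 1. Two colors and three summands at strong limits of cofinality $\omega$

**Theorem 1.** (ZFC) Let $\kappa$ be an uncountable strong limit cardinal of cofinality $\omega$ and let $V$ be a $\kappa$-dimensional vector space over $\{0,1\}$. For every $2$-coloring of $V$ there is $U\subseteq V$ with $|U|=\kappa$ such that all sums of $1$, $2$ or $3$ distinct elements of $U$ have the same color. Moreover, there is an absolute constant $r$ such that all elements of $U$ can be chosen with support of size at most $r$ with respect to a fixed basis.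

A cardinal $\kappa$ is a *strong limit* if $2^\mu<\kappa$ for every cardinal $\mu<\kappa$. It has cofinality $\omega$ if it is the supremum of an increasing sequence $\kappa_0<\kappa_1<\cdots$ of smaller cardinals. Under GCH we have $2^{\aleph_n}=\aleph_{n+1}<\aleph_\omega$, and $\aleph_\omega=\sup_n\aleph_n$, so $\aleph_\omega$ is an example.

Theorem 1 is one instance of a question with four parameters. Let $\alpha,\beta,\gamma,\delta$ be cardinals with $\delta\le\omega$. If $V$ is an $\alpha$-dimensional vector space over the two-element field and $V$ is $\gamma$-colored, must there be $U\in[V]^\beta$ (a subset of $V$ of cardinality $\beta$) such that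
$$\Big\{\textstyle\sum W:\ \emptyset\ne W\subseteq U,\ |W|<\delta\Big\}$$
is monochromatic? So $\delta=4$ means sums of one, two or three distinct elements. The question is discussed in a paper published in J. Comb. Theory (Series A) 113 (2006), 2–20, http://nhindman.us/research/rothschild.pdf. Under GCH and the nonexistence of regular limit cardinals greater than $\omega$ it has been answered for most choices of the parameters; one case left open in that analysis is $\alpha=\beta=\aleph_\omega$, $\gamma=2$, $\delta=4$. By Theorem 1 the answer in that case is affirmative. Of the two hypotheses, only one consequence is used: that $\aleph_\omega$ is a strong limit. Nothing about regular limit cardinals is needed.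

The second theorem says that neither parameter can be relaxed very far.

**Theorem 2.** (ZFC) Let $\beta$ be uncountable and $\alpha$ arbitrary. The answer to the question for $(\alpha,\beta,\gamma,\delta)$ is negative if

- (a) $\gamma=2$ and $5\le\delta\le\omega$; or
- (b) $\gamma=\aleph_0$ and $\delta=4$.

Consequently, for $\kappa$ as in Theorem 1, $\alpha=\beta=\kappa$ and $\gamma=2$, the answer is affirmative if and only if $\delta\le4$.

The case of finite $\gamma\ge3$ with $\delta=4$ is not settled here.

## 2. Vectors as finite sets

Fix a basis of $V$ indexed by $\kappa$. A vector is determined by its support, a finite subset of $\kappa$, and addition over $\{0,1\}$ is symmetric difference of supports. So from now on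
$$V=[\kappa]^{<\omega},\qquad u+v=u\mathbin{\triangle}v .$$
For example, $\{1,2,3\}+\{2,3,7\}=\{1,7\}$, and a point belongs to $u+v+w$ exactly when it belongs to an odd number of $u,v,w$.

Small values of $\delta$ are quick. For $\delta\le1$ there is nothing to sum. For $\delta=2$ only single elements count: $|V|=\kappa$, so one of the two color classes has size $\kappa$, and that class is $U$. The first real interaction is between single elements and pairs.

## 3. Sunflowers: why four summands are too many

The basic way for many finite sets to have controlled sums is a *Δ-system* (sunflower): sets $u_i=R\cup p_i$ with the *root* $R$ and the *petals* $p_i$ pairwise disjoint. The Δ-system lemma says that every uncountable family of finite sets contains an uncountable Δ-system. If all petals have size $m$, then distinct members have sums of the sizes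
$$|u_0|=|R|+m,\quad |u_0+u_1|=2m,\quad |u_0+u_1+u_2|=|R|+3m,\quad |u_0+u_1+u_2+u_3|=4m, \tag{1}$$
since the root survives exactly when the number of summands is odd. This already gives Theorem 2.

**Proof of Theorem 2.** Let $V=[\alpha]^{<\omega}$ and let $U\subseteq V$ have uncountable size $\beta$ (if there is no such $U$, there is nothing to prove). By the Δ-system lemma $U$ contains an uncountable Δ-system; by the pigeonhole principle uncountably many of its members have petals of one size $m$. Only one member could have an empty petal, so $m\ge1$. Choose four of these members, $u_0,u_1,u_2,u_3$.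

(a) Color $v\ne0$ by the parity of $\lfloor\log_2|v|\rfloor$, and color $0$ arbitrarily. By (1), $|u_0+u_1|=2m$ and $|u_0+u_1+u_2+u_3|=4m$, and $\lfloor\log_2 4m\rfloor=\lfloor\log_2 2m\rfloor+1$. So these two sums have different colors. Both are among the sums considered when $\delta\ge5$.

(b) Color $v$ by $|v|$, which uses $\aleph_0$ colors. By (1), $|u_0|=|R|+m\ne|R|+3m=|u_0+u_1+u_2|$.

For the final equivalence: the statement for $\delta=4$ implies it for all $\delta\le4$, because fewer sums are considered, so Theorem 1 gives the affirmative direction. Part (a) gives the other. This proves Theorem 2, given Theorem 1. $\blacksquare$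

**A positive test case.** Suppose the coloring depends only on the size: $\chi(v)=g(|v|)$. Schur's theorem, applied to the coloring $n\mapsto g(2n)$, gives positive integers $X\ge Y$ such that $g(2X)=g(2Y)=g(2X+2Y)$. Take a Δ-system of $\kappa$ sets with petals of size $Y$ and a root of size $2X-Y\ge0$. By (1), the sums of one, two, three members have sizes $2X$, $2Y$, $2X+2Y$. So $U$ exists. Keep the numbers in mind: root $2X-Y$, petal $Y$. The factor $2$ is there because a pair always leaves an even number of points, and because passing from one member to three adds two petals.

## 4. Blocks and shapes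

The sensible first move for a general coloring is to reduce to the test case: find $H\subseteq\kappa$ of size $\kappa$ such that $\chi(F)$ depends only on $|F|$ for the small sets $F\subseteq H$. This fails already for $|F|=2$. Since $\kappa$ has cofinality $\omega$, write $\kappa$ as a disjoint union of sets $B_0,B_1,\ldots$ with $|B_n|<\kappa$, and color a pair according to whether its two points lie in the same block. If $|H|=\kappa$, then $H$ is not contained in one block, so it has a pair in different blocks. And $H$ is uncountable, so it has two points in the same block. Hence no $H$ of size $\kappa$ is homogeneous for pairs.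

The distribution over blocks is therefore unavoidable. What can be achieved is that nothing else matters. To say this we need words.

**Definition.** A *word* is a finite sequence of positive integers, its letters. We write $|w|$ for the sum of the letters of $w$, $1^n$ for the letter $1$ repeated $n$ times, and juxtaposition for concatenation. When a vector with entries $0$ is read as a word, or as part of a word, its zeros are deleted. For vectors of equal length, $v+v'$ is the coordinatewise sum. For $r\ge1$, $W_r$ is the finite set of nonempty words $w$ with $|w|\le r$.

For example, $(0,2,0,1)$ read as a word is $21$. Addition comes before deletion: $(1,1)+(0,2)$ gives $13$.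

**Definition.** Given disjoint sets $A_0,A_1,\ldots$ and a finite nonempty $F\subseteq\bigcup_nA_n$, the *shape* $\mathrm{sh}(F)$ is the word obtained from the sequence $(|F\cap A_n|)_{n<\omega}$ by deleting zeros.

For example, if $F$ has two points in $A_1$, three points in $A_5$, and no others, then $\mathrm{sh}(F)=23$. The shape forgets which blocks are met and remembers only the counts, in order.

**Lemma 3** (canonization)**.** Let $\kappa$ be an uncountable strong limit cardinal of cofinality $\omega$, let $r<\omega$, and let $\chi:[\kappa]^{<\omega}\to2$. There are pairwise disjoint infinite sets $A_0,A_1,\ldots\subseteq\kappa$ with $|A_0|\le|A_1|\le\cdots$ and $\sup_n|A_n|=\kappa$, and a map $d:W_r\to2$, such that $\chi(F)=d(\mathrm{sh}(F))$ for all nonempty $F\subseteq\bigcup_nA_n$ with $|F|\le r$.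

The proof is in Section 8. Grant the lemma for now; what remains is a problem about colorings of words.

## 5. Seven words

We look for a $U$ inside $\bigcup_nA_n$ whose sums have only a few shapes. No single block need have size $\kappa$, so $U$ must be spread over infinitely many blocks: a group of $\lambda_n$ elements living in certain blocks, for each $n$, with $\sup_n\lambda_n=\kappa$.

Within one group, imitate the test case: a root and petals in each block used, with root size $2x-y$ and petal size $y$. Suppose first that this is all, so each group occupies $l$ blocks of its own. Then one element meets $l$ blocks, while a sum of two elements from different groups meets $2l$ blocks. The coloring by the parity of $\lfloor\log_2(\text{number of blocks met})\rfloor$ gives these two sums different colors. So, in a construction of this kind, the elements need a part in common blocks, one that (at least partly) cancels in pairs. Again use roots and petals there; this time the petal depends only on the group.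

**Definition.** A *configuration* is a quadruple $(e,f,x,y)$ where, for some $k\ge0$ and $l\ge1$,
$$e\in\mathbb N_{>0}^k,\quad f\in\mathbb N_{\ge0}^k,\quad x\in\mathbb N_{>0}^l,\quad y\in\mathbb N_{\ge0}^l,\qquad y\ne0,\quad f\le2e,\quad y\le2x\ \text{ (coordinatewise)}.$$
Its seven words (zeros deleted) are
$$\text{(C1) } ex,\quad \text{(C2) } y,\quad \text{(C3) } fxx,\quad \text{(C4) } e(x+y),\quad \text{(C5) } eyx,\quad \text{(C6) } exy,\quad \text{(C7) } (e+f)xxx .$$
For a coloring of words, the configuration is *monochromatic* if its seven words have the same color.

For example, $k=l=1$, $e=(1)$, $f=(1)$, $x=(2)$, $y=(1)$ is a configuration with the words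
$$12,\quad 1,\quad 122,\quad 13,\quad 112,\quad 121,\quad 2222 .$$

For a word $w$, let $2w$ be the word with every letter doubled, so $2(13)=26$.

**Lemma 4** (a configuration yields $U$)**.** Let $\chi$, $A_n$, $d$ be as in Lemma 3 with $r=2r_0$. Let $(e,f,x,y)$ be a configuration whose seven words all lie in $W_{r_0}$, and suppose it is monochromatic for the coloring $\varphi(w):=d(2w)$ of $W_{r_0}$. Then there is $U\subseteq V$ with $|U|=\kappa$ all of whose sums of $1$, $2$ or $3$ distinct elements have the same $\chi$-color.

*Proof.* **Step 1: choose roots and petals.** Call $A_0,\ldots,A_{k-1}$ the fixed blocks, and call $A_{k+ln},\ldots,A_{k+ln+l-1}$ group $n$. Every group consists of $l$ consecutive blocks, and the groups come in order after the fixed blocks. Put $\lambda_n=|A_{k+ln}|$.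

In the fixed block $A_i$ ($i<k$) choose $C_i$ with $|C_i|=2e_i-f_i\ge0$ and, for $n<\omega$, sets $D_{i,n}$ with $|D_{i,n}|=f_i$, all pairwise disjoint. This is possible because $A_i$ is infinite.

In the block $A_{k+ln+j}$ ($j<l$) choose $P_{n,j}$ with $|P_{n,j}|=2x_j-y_j\ge0$ and, for $\xi<\lambda_n$, sets $Q_{n,j,\xi}$ with $|Q_{n,j,\xi}|=y_j$, all pairwise disjoint. This is possible because the block is infinite and has size at least $\lambda_n$. Define
$$u_{n,\xi}=\bigcup_{i<k}(C_i\cup D_{i,n})\ \cup\ \bigcup_{j<l}(P_{n,j}\cup Q_{n,j,\xi}),\qquad U=\{u_{n,\xi}:n<\omega,\ \xi<\lambda_n\}.$$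

**Step 2: the size of $U$.** Elements of the same group are distinct since $y\ne0$ gives a $j$ with $Q_{n,j,\xi}\neq\emptyset$. Elements of different groups are distinct since $u_{n,\xi}$ has $2x_j>0$ points in the $j$-th block of group $n$ and none in any other group. So $|U|=\sup_n\lambda_n=\kappa$.

**Step 3: the shapes of all sums.** Count which pieces lie in an odd number of summands.

- One element: fixed block $i$ has $(2e_i-f_i)+f_i=2e_i$ points; its group has $2x_j$. The shape is $2(ex)$.
- Two from the same group: $C_i$, $D_{i,n}$, $P_{n,j}$ cancel; two petals $Q$ of size $y_j$ remain. The shape is $2y$.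
- Two from different groups: $C_i$ cancels, two different $D$'s remain, giving $2f_i$; each of the two groups has $2x_j$. The shape is $2(fxx)$.
- Three from the same group: $C_i$, $D_{i,n}$, $P_{n,j}$ occur three times and survive; there are three petals $Q$. The fixed blocks have $2e_i$, the group has $(2x_j-y_j)+3y_j=2(x_j+y_j)$. The shape is $2(e(x+y))$.
- Two from group $n$ and one from group $m\ne n$: $C_i$ survives, $D_{i,n}$ cancels, $D_{i,m}$ survives, so the fixed blocks have $2e_i$. Group $n$ has $2y_j$, group $m$ has $2x_j$. The shape is $2(eyx)$ if $n<m$ and $2(exy)$ if $m<n$.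
- Three from different groups: $C_i$ survives together with three different $D$'s, giving $(2e_i-f_i)+3f_i=2(e_i+f_i)$; each of the three groups has $2x_j$. The shape is $2((e+f)xxx)$.

These are the doubles of (C1), (C2), (C3), (C4), (C5) or (C6), and (C7). The seven words lie in $W_{r_0}$, so every such sum is a nonempty set of size at most $2r_0=r$, and its $\chi$-color is $d$ of its shape, that is, the $\varphi$-color of one of the seven words. These agree. $\square$

So Theorem 1 will follow from Lemma 3 and from a purely finite fact: every $2$-coloring of words has a monochromatic configuration, with a uniform bound on the words.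

## 6. The words $1$, $11$, $1111$, and what the third summand adds

**Sums of one and two elements only.** These involve only (C1), (C2), (C3). Among the words $1^1,1^2,1^4$ two have the same color, say $1^{l'}$ and $1^{2l}$, where $l'$ and $2l$ are powers of $2$ with $l'<2l$, so $l'\le l$. Take $k=l$, $e=x=1^l$, $f=0$, and $y\in\{0,1\}^l$ with $l'$ ones. Then (C1) is $1^{2l}$, (C2) is $1^{l'}$, (C3) is $1^{2l}$, all of the same color. Given Lemma 3, the case $\delta=3$ is a pigeonhole argument on three words.

**All ones.** Let us keep $e$ and $x$ constant $1$, $f=0$, and $y\in\{0,1\}^l$ with $\nu\geq 1$ ones. Then all of the seven words except (C4) are powers of $1$: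
$$1^{k+l},\quad 1^{\nu},\quad 1^{2l},\quad e(x+y),\quad 1^{k+l+\nu},\quad 1^{k+l+\nu},\quad 1^{k+3l}.$$
With $A=k+l$, $B=\nu$, $D=2l$ the exponents are $A,B,D,A+B,A+D$, which is a pattern that a theorem on sums can make monochromatic. But (C4) has the length $A$ and exactly $\nu$ letters $2$, and nothing controls its color. The coloring "red if all letters are $1$, blue otherwise" indeed defeats every configuration with $e$ and $x$ constant $1$: (C1) is red, and (C4) contains a letter at least $2$. That coloring has a blue configuration, though: $e=(2)$, $f=(0)$, $x=(2)$, $y=(2)$ has the words $22$, $2$, $22$, $24$, $222$, $222$, $2222$.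

This suggests the plan: use the failing configurations as information. If there is no monochromatic configuration and the powers of $1$ are red, then words like (C4) above are forced to be blue. With many blue words available, try to build a blue configuration.

## 7. Every two-coloring of words has a monochromatic configuration

**Proposition 5.** Every $2$-coloring $\varphi$ of the nonempty words has a monochromatic configuration.

*Proof.* Suppose $\varphi$ has none. We derive a contradiction in four steps.

**Step 0: parameters.** We want a supply of red powers of $1$ whose exponents grow fast and may be added. Hindman's theorem (J. Combin. Theory Ser. A 17 (1974)) says that for every finite coloring of the positive integers there is an infinite sequence such that all sums of finitely many (at least one) distinct terms have the same color. Apply it to $n\mapsto\varphi(1^n)$, and call the resulting color **red**, the other **blue**.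

Infinitely many terms have the same parity; replacing the sequence by sums of disjoint pairs of these, we get a sequence of even numbers. Then replace it by sums over disjoint blocks, each block chosen so long that its sum is as large as we like compared with the earlier ones. Sums of distinct new terms are sums of distinct old terms, so the property is kept. We obtain even numbers $n_1<\cdots<n_{12}$ with
$$n_{i+1}\ge10(n_1+\cdots+n_i)\qquad(1\le i\le 11) \tag{2}$$
such that $1^\sigma$ is red for all $\sigma\in S:=\{\sum_{i\in I}n_i:\emptyset\ne I\subseteq\{1,\ldots,12\}\}$. Name the twelve numbers, in increasing order,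
$$b,\quad q,\quad K_1,\quad T,\quad 2c,\quad 2a,\quad 2m,\quad K_2,\quad p,\quad g,\quad K_3,\quad t .$$
So $a$, $c$, $m$ are integers that need not lie in $S$; their doubles do. Put $a_0=g-a$; it is positive since $g\ge10\cdot2a$. To check that a number is in $S$ we write it as a sum of these twelve, each used at most once.

**Step 1: many words over $\{1,2\}$ are blue.** *Let $w$ be a word over $\{1,2\}$ of length $L$ with exactly $\nu\ge1$ twos, all among its last $h$ letters, where $h\le L$. If $\nu,\ 2h,\ L,\ L+\nu,\ L+2h\in S$, then $w$ is blue.*

Take $e=1^{L-h}$, $f=0$, $x=1^h$, and let $y\in\{0,1\}^h$ be the indicator vector of the positions of the twos among the last $h$ letters. Since $\nu\ge1$, we have $h\ge1$ and $y\ne0$, and $y\le2x$. So this is a configuration. Its words (C1), (C2), (C3), (C5), (C6), (C7) are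
$$1^L,\quad1^\nu,\quad1^{2h},\quad1^{L+\nu},\quad1^{L+\nu},\quad1^{L+2h},$$
all red by hypothesis, and (C4) is $w$. There is no monochromatic configuration, so $w$ is blue.

**Why Step 1 does not finish the proof.** We would like a configuration all of whose words are blue by Step 1. Look at (C2), the word $y$. Step 1 applies only to words with at least one letter $2$, so $y$ must have an entry $2$. But $x\ge1$ everywhere, so $x+y$ then has a letter that is at least $3$, and Step 1 says nothing about (C4). The best we can get this way is a configuration with six words blue by Step 1. Then (C4), a word containing a $3$, must be **red**.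

So we gain red words that contain the letter $3$. The question is which red words would be useful. The next step answers this, and the step after that produces them.

**Step 2: four red words that would suffice.** *There is no word $E$ such that the four words*
$$E\,1^{c},\qquad E\,1^{c+q},\qquad E\,1^{3c},\qquad E\,2^q1^{c-q} \tag{3}$$
*are all red.* Note that $c\ge5q$, because $2c\ge10q$ by (2).

Take $e=E$, $f=0$, $x=1^c$, $y=(1^q,0^{c-q})$. This is a configuration, with the following words.

- (C1) is $E1^c$.
- (C2) is $1^q$, red since $q\in S$.
- (C3) is $xx=1^{2c}$, red since $2c\in S$.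
- (C4) is $E\,2^q1^{c-q}$.
- (C5) and (C6) are both $E\,1^{c+q}$.
- (C7) is $E\,1^{3c}$.

If the four words (3) were red, all seven would be red, against our assumption.

**Step 3: an $E$ for which all four words are red.** Each of the words (3) will be presented as (C4) of a configuration whose other six words are blue by Step 1. Put
$$N=t-a_0-m-a-T-c,\qquad E=1^N\,2^{a_0}\,1^m\,2^{a+T-b}\,3^b .$$
Since $a_0+a=g$, we have $N=t-g-m-T-c$, and (2) for $t$ gives $N\ge p$. Consider four choices of numbers $(L,T^*,s,\tau)$, where $T^*=T+s$ throughout:

| $i$ | $L$ | $T^*$ | $s$ | $\tau$ | $w_i=E\,2^s\,1^\tau$ |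
|---|---|---|---|---|---|
| $1$ | $t$ | $T$ | $0$ | $c$ | $E\,1^c$ |
| $2$ | $t+q$ | $T$ | $0$ | $c+q$ | $E\,1^{c+q}$ |
| $3$ | $t+2c$ | $T$ | $0$ | $3c$ | $E\,1^{3c}$ |
| $4$ | $t$ | $T+q$ | $q$ | $c-q$ | $E\,2^q\,1^{c-q}$ |

The $w_i$ are exactly the words (3). The word $w_i$ has length $N+a_0+m+a+T+s+\tau=t-c+s+\tau$, and this equals $L$ in each row. Hence
$$L=N+a_0+m+a+T^*+\tau. \tag{4}$$

*The configuration.* Fix $i$ and put $\eta=a+T^*+\tau$. In all rows $T^*\le T+q$ and $\tau\le3c$ (as $q\le c$), so $\eta\le a+T+q+3c$. On the other hand, (2) gives $2m\ge10(2a+2c+T+q)$, so $m\ge10a+10c+5T+5q$. Hence $\eta<m$. By (4), $L=N+a_0+m+\eta$. Let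

- $e'=1^N\,2^{a_0}\,1^\eta$, of length $L-m$;
- $x'=1^{m-\eta}\,2^a\,1^{T^*+\tau}$, of length $m-\eta+\eta=m$;
- $y'$ be the vector of length $m$ consisting of $m-\eta+a$ zeros, then the word $Y=1^{T^*-b-s}\,2^b\,1^s$ of length $T^*$, then $\tau$ zeros;
- $f'$ be the vector of length $L-m$ that is $1$ on the last $p$ positions of the block $1^N$ of $e'$ (recall $N\ge p$) and $0$ elsewhere.

Clearly $f'\le2e'$ and $y'\ne0$. The nonzero entries of $y'$ are at most $2$ and sit at positions where $x'=1$, so $y'\le2x'$. Thus $(e',f',x',y')$ is a configuration. Using $T^*-s=T$ we compute
$$e'(x'+y')=1^N\,2^{a_0}\,1^\eta\ 1^{m-\eta}\,2^a\,\big(2^{T-b}\,3^b\,2^s\big)\,1^\tau=1^N2^{a_0}1^m2^{a+T-b}3^b2^s1^\tau=w_i ,$$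
$$e'+f'=1^{N-p}\,2^{p+a_0}\,1^\eta .$$

*How one arrives at this.* The $b$ twos in $y'$ are what Step 1 needs for (C2), and they create $3^b$; the ones in $Y$ give it length $T^*$, and the last $s$ of them create the $2^s$ of the tail in row $4$. The word (C3) contains $x'x'$, which needs twos, so $x'$ has $a$ of them, $2a$ in total. Then (C1) must have a number of twos in $S$ as well, and $a$ itself will not do: by (2) an element of $S$ with largest term $n_j$ lies between $n_j$ and $1.1\,n_j$, so $\sigma$ and $2\sigma$ are never both in $S$. Hence the extra $a_0=g-a$ twos in $e'$. Finally, with $f'=0$ the word (C3) would be $x'x'$, of length $2m$. Its leftmost two lies in the first copy of $x'$, so Step 1 would need $m<h\le2m$, hence $2m+2h\in(4m,6m]$. But elements of $S$ with largest term at most $2m$ are at most $2.2m$, and all others are at least $K_2\ge20m$, so $2m+2h\notin S$. The $p$ ones contributed by $f'$ pad the word in front and make room for a larger $h$.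

*The six other words are blue.* For each one, we check the hypotheses of Step 1; all letters are $1$ or $2$ because $e'$, $x'$, $Y$, $e'+f'$ have only such letters. Remember that $\eta<m$, $a_0\le g$, and that half of each of the twelve numbers is at least five times the sum of the smaller ones.

- (C2) is $Y$. Its length is $T^*$, it has $b$ twos, and we take $h=K_1/2$. The twos are in the last $b+s\le b+q\le K_1/2$ letters, and $K_1/2\le T\le T^*$. The numbers $b$, $K_1$, $T^*$, $T^*+b$, $T^*+K_1$ are in $S$, because $T^*$ is $T$ or $T+q$.
- (C3) is $1^p\,x'x'$. Its length is $p+2m$, it has $2a$ twos, and we take $h=K_2/2$. The twos are in the last $2m\le K_2/2$ letters, and $K_2/2\le p+2m$. The numbers $2a$, $K_2$, $p+2m$, $p+2m+2a$, $p+2m+K_2$ are in $S$.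
- (C1) is $e'x'$. Its length is $L$, it has $a_0+a=g$ twos, and we take $h=K_3/2$. The twos are in the last $a_0+\eta+m\le g+2m\le K_3/2$ letters. The numbers $g$, $K_3$, $L$, $L+g$, $L+K_3$ are in $S$, because $L$ is $t$, $t+q$, $t+2c$ or $t$.
- (C5) and (C6) are $e'\,Y\,x'$ and $e'\,x'\,Y$. Their length is $L+T^*$, they have $a_0+a+b=g+b$ twos, and we take $h=K_3/2$. The twos are in the last $a_0+\eta+m+T^*\le g+2m+T+q\le K_3/2$ letters. In rows $1$ to $4$, the number $L+T^*$ is $t+T$, $t+q+T$, $t+2c+T$, $t+T+q$, so no $n_i$ is used twice. So the numbers $g+b$, $K_3$, $L+T^*$, $L+T^*+g+b$, $L+T^*+K_3$ are in $S$.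
- (C7) is $(e'+f')\,x'x'x'$. Its length is $L-m+3m=L+2m$, it has $p+a_0+3a=p+g+2a$ twos, and we take $h=K_3/2$. The twos are in the last $p+a_0+\eta+3m\le p+g+4m\le K_3/2$ letters. The numbers $p+g+2a$, $K_3$, $L+2m$, $L+2m+p+g+2a$, $L+2m+K_3$ are in $S$.

Wherever $h=K_3/2$, we have $h\le t\le L$, so $h$ is at most the length of the word. (It is row $4$ that makes $q$ appear in $T^*$; there $L=t$, so $q$ is still used only once.)

So (C1), (C2), (C3), (C5), (C6), (C7) are blue. If $w_i$ were blue, $(e',f',x',y')$ would be a blue configuration. Hence $w_i$ is red, for $i=1,2,3,4$. The same $E$ occurs in all four words, so this contradicts Step 2. $\square$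

Lemma 4 needs the words bounded before the blocks are chosen. Compactness supplies the bound.

**Corollary 6.** There is $r_0$ such that every $2$-coloring of $W_{r_0}$ has a monochromatic configuration all of whose seven words lie in $W_{r_0}$.

*Proof.* Suppose not. Then for every $r\ge1$ the set $\mathcal C_r$ of $2$-colorings of $W_r$ without a monochromatic configuration inside $W_r$ is nonempty. It is finite, as $W_r$ is finite, and restriction maps $\mathcal C_{r+1}$ into $\mathcal C_r$. By König's lemma there is a $2$-coloring of all nonempty words whose restriction to each $W_r$ is in $\mathcal C_r$. By Proposition 5 it has a monochromatic configuration; its seven words lie in some $W_r$. This is a contradiction. $\square$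

## 8. Making colors depend only on shapes

It remains to prove Lemma 3. First, the case $r=2$ shows the mechanism, for pairs across blocks. Let $B_0,B_1,\ldots$ be blocks growing very fast. For $\eta\in B_n$, record the function $\xi\mapsto\chi(\{\xi,\eta\})$ on the earlier blocks. There are few such functions compared with $|B_n|$, so a large part of $B_n$ records the same function. Do this in all blocks at once. Now for $m<n$ the color of $\{\xi,\eta\}$, $\xi\in B_m$, $\eta\in B_n$ (in the shrunken blocks), depends only on $\xi$ and $n$. For $\xi\in B_m$ record the function $n\mapsto$ this color; again there are few functions, and we shrink $B_m$. Now the color depends only on $m,n$, and Ramsey's theorem finishes. Each round removes the dependence on one more block, counted from the top. In general $r$ rounds are needed, with $r$-element sets, so the pigeonhole principle is replaced by the Erdős–Rado theorem.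

Write $\beth_0(\theta)=\theta$ and $\beth_{s+1}(\theta)=2^{\beth_s(\theta)}$. Recall that $\mu\to(\rho)^s_\theta$ means: for every coloring of the $s$-element subsets of a set of size $\mu$ with $\theta$ colors there is a subset of size $\rho$ all of whose $s$-element subsets have the same color. The Erdős–Rado theorem states
$$\beth_{s-1}(\theta)^+\to(\theta^+)^s_\theta\qquad\text{for infinite }\theta\text{ and }s\ge1.$$

**Proof of Lemma 3.** We may assume $r\ge1$.

**Step 1: one set that serves all exponents up to $r$.** *Let $\theta$ be infinite, $|B|\ge\beth_r(\theta)^+$, and for $1\le j\le r$ let $g_j$ be a map on $[B]^j$ with at most $\theta$ values. Then there is $H\subseteq B$ with $|H|=\theta^+$ such that every $g_j$ is constant on $[H]^j$.* $(*)$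

Well-order $B$ and color each $r$-set $\{b_1<\cdots<b_r\}$ by the tuple $(g_j(\{b_1,\ldots,b_j\}))_{1\le j\le r}$. There are at most $\theta^r=\theta$ colors, and $|B|\ge\beth_{r-1}(\theta)^+$, so the Erdős–Rado theorem gives a homogeneous set of size $\theta^+$. Shrink it to a set $H$ of order type $\theta^+$. Then $H$ has no last element, so every $j$-element subset of $H$ is the set of the first $j$ elements of some $r$-element subset of $H$. Therefore $g_j$ has the same value on all $j$-subsets of $H$.

**Step 2: blocks that grow fast enough for $r$ rounds.** Let $\kappa_0<\kappa_1<\cdots$ be infinite cardinals cofinal in $\kappa$. Put $\mu_{-1}=\omega$ and, for $n\ge0$,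
$$\nu_n=\max(\kappa_n,\mu_{n-1}),\qquad \mu_n=\beth_{r^2+1}(\nu_n)^+ .$$
Since $\kappa$ is a strong limit, $\mu_n<\kappa$ by induction. Choose pairwise disjoint $B_n\subseteq\kappa$ with $|B_n|=\mu_n$ and let $B_{<n}=\bigcup_{i<n}B_i$. The $\mu_n$ increase, so $|B_{<n}|\le\mu_{n-1}\le\nu_n$. For $0\le i\le r$ let
$$\theta_i(n)=\beth_{r(r-i)+1}(\nu_n).$$
Then $\theta_0(n)^+=\mu_n$, $\theta_r(n)=2^{\nu_n}$, and $\theta_i(n)=\beth_r(\theta_{i+1}(n))$ for $i<r$. So each round may cost one application of $(*)$.

**Step 3: the inductive statement.** We want to say that the last $i$ blocks met by a set matter only through their indices and counts. A *list* is a finite sequence $\Lambda=((n_1,j_1),\ldots,(n_s,j_s))$ with $n_1<\cdots<n_s$, $s\ge0$, and all $j_u\ge1$. We shall construct sets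
$$B_n=A_n^0\supseteq A_n^1\supseteq\cdots\supseteq A_n^r,\qquad|A_n^i|=\theta_i(n)^+,$$
such that for $0\le i\le r$:

$(P_i)$ For every list $\Lambda$ of length $s\le i$ and every finite $G\subseteq B_{<n_1}$ (every finite $G\subseteq\bigcup_nB_n$ if $s=0$) with $|G|+\sum_uj_u\le r$, the value $\chi(G\cup\rho)$ is the same for all $\rho\subseteq\bigcup_uA^i_{n_u}$ with $|\rho\cap A^i_{n_u}|=j_u$ for each $u$. Call this value $\chi_\Lambda(G)$.

The value $\chi_\Lambda(G)$ does not change when we pass from $i$ to $i+1$, since the sets only shrink and stay infinite. For the empty list, $\rho=\emptyset$ and $\chi_\emptyset(G)=\chi(G)$; so $(P_0)$ is trivial.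

**Step 4: one more round.** Let $i<r$ and suppose $(P_i)$ holds. We shrink every $A_n^i$, independently for each $n$. Fix $n$. For $1\le j\le r$ and $\rho\in[A_n^i]^j$, let $g_j(\rho)$ be the function
$$(\Lambda,G)\mapsto\chi_\Lambda(G\cup\rho),$$
defined for all lists $\Lambda$ of length at most $i$ with all indices greater than $n$ and all finite $G\subseteq B_{<n}$ with $|G|+j+\sum_uj_u\le r$. This makes sense: if $\Lambda$ is nonempty with first index $n_1>n$, then $G\cup\rho\subseteq B_{<n+1}\subseteq B_{<n_1}$. There are countably many lists and at most $\nu_n$ sets $G$, so at most $\nu_n$ pairs, and $g_j$ takes at most $2^{\nu_n}\le\theta_{i+1}(n)$ values. Since $|A_n^i|=\theta_i(n)^+=\beth_r(\theta_{i+1}(n))^+$, by $(*)$ there is $A_n^{i+1}\subseteq A_n^i$ of size $\theta_{i+1}(n)^+$ with every $g_j$ constant on $[A_n^{i+1}]^j$.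

To verify $(P_{i+1})$, let $\Lambda'$ be a nonempty list of length at most $i+1$, with first entry $(n,j)$ and remainder $\Lambda$, and let $G\subseteq B_{<n}$ be admissible. (The empty list is covered by $(P_0)$.) Take $\rho=\rho_0\cup\rho_1$ with $\rho_0\in[A_n^{i+1}]^j$ and $\rho_1$ as prescribed by $\Lambda$ in the sets $A^{i+1}$. As $\Lambda$ has length at most $i$ and $G\cup\rho_0$ lies below its first index, $(P_i)$ gives
$$\chi(G\cup\rho_0\cup\rho_1)=\chi_\Lambda(G\cup\rho_0)=g_j(\rho_0)(\Lambda,G),$$
which does not depend on $\rho_1$, nor on $\rho_0$ by the choice of $A_n^{i+1}$. So $(P_{i+1})$ holds.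

**Step 5: forget the indices.** Let $F\subseteq\bigcup_nA_n^r$ be nonempty with $|F|\le r$. It meets at most $r$ blocks, so $(P_r)$ with $G=\emptyset$ gives $\chi(F)=\chi_\Lambda(\emptyset)$, where $\Lambda$ lists the indices of the blocks met and the counts. For $1\le\ell\le r$, color each $\ell$-set $\{n_1<\cdots<n_\ell\}$ of natural numbers by the function
$$(s_1,\ldots,s_\ell)\mapsto\chi_{((n_1,s_1),\ldots,(n_\ell,s_\ell))}(\emptyset)$$
on the words of length $\ell$ with $s_1+\cdots+s_\ell\le r$. There are finitely many colors. By Ramsey's theorem, applied for $\ell=1,\ldots,r$ in turn, there is an infinite $H\subseteq\omega$ homogeneous for all $\ell\le r$. For a word $w\in W_r$ of length $\ell$ let $d(w)$ be the value at $w$ of the function that is the common color of the $\ell$-subsets of $H$. Let $A_0,A_1,\ldots$ be the sets $A_n^r$ with $n\in H$, in increasing order of $n$. Then $\chi(F)=d(\mathrm{sh}(F))$ for all nonempty $F\subseteq\bigcup_nA_n$ with $|F|\le r$.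

The sets are pairwise disjoint and infinite. Moreover $|A_n^r|=(2^{\nu_n})^+$ is nondecreasing in $n$, larger than $\kappa_n$ and smaller than $\kappa$; since $H$ is infinite, the supremum of the sizes is $\kappa$. $\square$

## 9. From words back to vectors: proof of Theorem 1

**Proof of Theorem 1.** Let $\chi:V\to2$, with $V=[\kappa]^{<\omega}$. Let $r_0$ be the constant of Corollary 6, and apply Lemma 3 to $\chi$ with $r=2r_0$. This gives the sets $A_n$ and the map $d:W_{2r_0}\to2$. For $w\in W_{r_0}$ we have $2w\in W_{2r_0}$, so $\varphi(w)=d(2w)$ is a $2$-coloring of $W_{r_0}$. By Corollary 6 it has a monochromatic configuration with all seven words in $W_{r_0}$. Lemma 4 gives $U\subseteq V$ with $|U|=\kappa$ all of whose sums of $1$, $2$ or $3$ distinct elements have the same $\chi$-color.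

Every element of $U$ has the shape $2(ex)$, hence it has size $2|ex|\le2r_0$. The number $2r_0$ depends neither on $\kappa$ nor on $\chi$, so $r=2r_0$ is the absolute constant claimed. $\blacksquare$

In particular, under GCH, with or without the assumption on regular limit cardinals, every $2$-coloring of an $\aleph_\omega$-dimensional vector space over $\{0,1\}$ admits a set $U$ of size $\aleph_\omega$ all of whose sums of one, two or three distinct elements have the same color.
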